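# Borel ideals in ZFC: if $\mathcal P(\omega)/\mathcal I$ adds no reals, it has a dense $\sigma$-closed subset

Everything below is done in ZFC, and $\mathfrak c=2^{\aleph_0}$. Sections 1 to 4 set up the notions, Section 5 poses the question and states the theorems, and the remaining sections contain the proofs.

## 1. Quasi-orders, ideals and the order $P_{\mathcal I}$

**Definition (quasi-orders).** A *quasi-order* $(P,\le)$ is a nonempty set with a reflexive and transitive relation. We read $q\le p$ as "$q$ is stronger than $p$". Elements $p,q$ are *compatible* if they have a common lower bound; otherwise $p\perp q$. Put $P{\restriction}p=\{q\in P:q\le p\}$. An *antichain* is a set of pairwise incompatible elements. A subset is *open* if it is downward closed. It is *dense* if every element of $P$ has an element of it below.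

Whether two elements below $p$ are compatible does not depend on whether we look in $P$ or in $P{\restriction}p$, because $P{\restriction}p$ is downward closed. If $D$ is dense, an antichain that is maximal among the antichains contained in $D$ is maximal in $P$: any $v\in P$ has some $d\le v$ in $D$, and $d$ is compatible with a member of the antichain. We use this constantly.

**Definition (separative).** $P$ is *separative* if $q\not\le p$ implies that some $r\le q$ has $r\perp p$. Equivalently, if every $r\le q$ is compatible with $p$, then $q\le p$.

For example, $2^{<\omega}$ with longer sequences stronger is separative: if $q$ does not extend $p$, then either $q\perp p$, or $q$ is a proper initial segment of $p$ and we leave $p$ at the next digit. A linear order with two elements $q<p$ is not separative, since $p\not\le q$ but nothing is incompatible with anything.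

**Definition ($\sigma$-closed).** A subset $D\subseteq P$ is *$\sigma$-closed* if every decreasing $\omega$-sequence in $D$ has a lower bound that is again in $D$.

**Definition (ideals and $P_{\mathcal I}$).** An *ideal* on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions, containing all finite sets, with $\mathcal I\ne\mathcal P(\omega)$. It is *Borel* if it is a Borel subset of $\mathcal P(\omega)\cong2^\omega$. We put
$$P_{\mathcal I}=\mathcal P(\omega)\setminus\mathcal I,\qquad C\le A\iff C\setminus A\in\mathcal I .$$
Identifying $A,C$ when $A\le C\le A$ gives $(\mathcal P(\omega)/\mathcal I)\setminus\{0\}$; this is what "forcing with $\mathcal P(\omega)/\mathcal I$" means. Elements of $P_{\mathcal I}$ are called *positive*. We also use ideals on other countably infinite sets, identified with $\omega$ by a bijection.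

Three Borel ideals will be our test cases.

**Example 1: $\mathrm{Fin}$, the finite sets.** It is countable, hence Borel. The whole order $P_{\mathrm{Fin}}$ is $\sigma$-closed. Given $A_0\ge A_1\ge\cdots$, the set $A_0\cap\dots\cap A_n$ differs from $A_n$ by a finite set, so it is infinite. Pick $x_0<x_1<\cdots$ with $x_n\in A_0\cap\dots\cap A_n$. Then $B=\{x_n:n\in\omega\}$ is infinite and $B\setminus A_m\subseteq\{x_0,\dots,x_{m-1}\}$, so $B\le A_m$ for all $m$.

**Example 2: $\emptyset\times\mathrm{Fin}$, on $\omega\times\omega$.** A set belongs to it iff all its columns $\{m:(k,m)\in A\}$ are finite. This is Borel, since it is defined by quantifiers over $\omega$. A set is positive iff some column is infinite. The order is not $\sigma$-closed: the sets $A_n=\{(k,m):k\ge n\}$ decrease, and if $B\le A_n$ for all $n$, then every column of $B$ is finite, so $B$ is not positive. But the set of infinite subsets of single columns is dense. It is also $\sigma$-closed: a decreasing sequence of such sets stays in one column, and there we argue as in Example 1.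

**Example 3: $\mathrm{nwd}$, on $2^{<\omega}$.** Write $\langle s\rangle=\{t:s\subseteq t\}$. Let $A\in\mathrm{nwd}$ iff for all $s$ there is $t\supseteq s$ with $A\cap\langle t\rangle=\emptyset$. This is Borel (quantifiers over a countable set), proper, and contains the finite sets. For unions, given $s$, first extend to avoid $A$, then extend further to avoid $B$. A set $A$ is positive iff for some $s$ it meets $\langle t\rangle$ for every $t\supseteq s$; say then that $A$ is *dense above $s$*. In this case $A\cap\langle t\rangle$ is dense above $t$, hence positive, for every $t\supseteq s$.

**Lemma 1.1.** $P_{\mathcal I}$ is separative. It and $(\mathcal P(\omega)/\mathcal I)\setminus\{0\}$ are equivalent as forcing notions, the same intersections of open dense sets are dense in both, and one has a dense $\sigma$-closed subset iff the other does.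

*Proof.* Suppose $C\not\le A$, so $C\setminus A\notin\mathcal I$. Then $C\setminus A\in P_{\mathcal I}$ and $C\setminus A\le C$. It is incompatible with $A$: a common lower bound $D$ would have $D\setminus A\in\mathcal I$ and $D\setminus (C\setminus A)\in\mathcal I$; the latter set contains $D\cap A$, so $D\in\mathcal I$, which is impossible.

The order depends only on equivalence classes, so the quotient map preserves and reflects $\le$ and $\perp$, and the two orders are equivalent as forcing notions. An open set in $P_{\mathcal I}$ is a union of classes, so open dense sets and their intersections correspond. The preimage of a dense $\sigma$-closed set is dense and $\sigma$-closed. Conversely let $D\subseteq P_{\mathcal I}$ be dense and $\sigma$-closed. Its image is dense. For a decreasing sequence in the image choose representatives in $D$; they decrease in $P_{\mathcal I}$, so they have a lower bound in $D$, and its class is the required lower bound. $\square$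

## 2. Distributivity and new subsets of $\kappa$

**Definition ($\kappa$-distributive).** For an infinite cardinal $\kappa$, $P$ is *$\kappa$-distributive* if the intersection of at most $\kappa$ open dense subsets of $P$ is dense.

In Example 3, let $D_n$ be the set of positive $A$ with $A\le\langle t\rangle$ for some $t$ of length $n$. It is open. It is dense: if $A$ is dense above $s$, extend $s$ to $t$ of length at least $n$; then $A\cap\langle t\rangle$ is positive and below $\langle t{\restriction}n\rangle$. But $\bigcap_nD_n=\emptyset$. Indeed let $A$ be dense above $s$ and put $n=|s|+1$. If $A\le\langle t\rangle$ with $|t|=n$, choose $i$ with $s^\frown i\neq t$; the positive set $A\cap\langle s^\frown i\rangle$ is contained in $A\setminus\langle t\rangle$, a contradiction. So $P_{\mathrm{nwd}}$ is not $\omega$-distributive.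

*$P$ adds no new subset of $\kappa$* means that in every generic extension by $P$ all subsets of $\kappa$ are in the ground model. For $\kappa=\omega$ we say that *$P$ adds no reals*.

**Lemma 2.1.** Let $P$ be separative, $|P|\le\mathfrak c$, and $\kappa$ an infinite cardinal. If $P$ adds no new subset of $\kappa$, then $P$ is $\kappa$-distributive. For $\kappa=\omega$ the converse also holds, and the converse holds for every quasi-order.

*Proof.* Let $D_\alpha$ ($\alpha<\kappa$) be open dense and $p\in P$. Choose maximal antichains $W_\alpha\subseteq D_\alpha$ of $P$ and injections $e_\alpha:W_\alpha\to2^\omega$. Let $\dot w_\alpha$ name the unique element of $\dot G\cap W_\alpha$. The sequence $\langle e_\alpha(\dot w_\alpha):\alpha<\kappa\rangle$ is coded by a subset of $\kappa\times\omega$, hence by a subset of $\kappa$, so it is in the ground model. Therefore some $q\le p$ decides it: there is a fixed sequence $\langle w_\alpha\rangle$ such that $q$ forces $\dot w_\alpha=w_\alpha$ for all $\alpha$. In particular $q$ forces $w_\alpha\in\dot G$, so every $r\le q$ is compatible with $w_\alpha$. By separativity $q\le w_\alpha\in D_\alpha$. So $q\le p$ is in $\bigcap_\alpha D_\alpha$.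

Conversely, let $P$ be $\omega$-distributive and let $\dot f$ name a function $\omega\to2$. For each $n$ the conditions deciding $\dot f(n)$ form an open dense set. The intersection of these sets is dense, so densely many conditions decide all of $\dot f$. $\square$

By Lemma 2.1, $P_{\mathrm{nwd}}$ adds a real.

**Lemma 2.2 (passing to smaller conditions).** Let $\lambda$ be a cardinal and $q\le p$. If every intersection of at most $\lambda$ open dense subsets of $P{\restriction}p$ is dense in $P{\restriction}p$, then the same holds for $P{\restriction}q$. It also holds with $P$ in place of $P{\restriction}p$ and arbitrary $q\in P$.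

*Proof.* Write $Q$ for the larger order, $P{\restriction}p$ or $P$. For $D$ open dense in $P{\restriction}q$ put $D'=D\cup\{r\in Q:r\perp q\}$. It is open in $Q$. It is dense: if $v\in Q$ is compatible with $q$, go below both and then into $D$; otherwise $v\in D'$ already. Now take at most $\lambda$ such $D$ and let $q'\le q$. Some $r\le q'$ lies in all the sets $D'$. Since $r\le q$, $r$ is not incompatible with $q$, so $r$ lies in all the $D$'s. $\square$

## 3. The descending game

**Definition (the game $G(P)$).** Players I and II alternately play
$$a_0\ge b_0\ge a_1\ge b_1\ge\cdots$$
in $P$; I plays the $a_n$, II plays the $b_n$. Player II wins iff the sequence has a lower bound in $P$.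

In Example 1, II wins whatever she does. In Example 2, careless play can lose, for instance if $a_n=b_n=\{(k,m):k\ge n\}$ for all $n$. But II wins by first shrinking $a_0$ to an infinite subset $b_0$ of a single column and afterwards playing $b_n=a_n\cap b_{n-1}$; these are infinite subsets of that column, so they have a lower bound. In Example 3, I wins by playing $a_n\in D_n$, since a lower bound would lie in $\bigcap_nD_n=\emptyset$.

The second and third of these plays are instances of the following.

**Lemma 3.1.** For every quasi-order $P$ each of the following implies the next: $P$ has a dense $\sigma$-closed subset; II has a winning strategy in $G(P)$; I has no winning strategy in $G(P)$; $P$ is $\omega$-distributive.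

*Proof.* Given a dense $\sigma$-closed $D$, II always plays $b_n\in D$; the $b_n$ decrease in $D$, so they have a lower bound. The second implication holds because two winning strategies cannot both win the run in which they meet. For the third, suppose $P$ is not $\omega$-distributive: there are open dense $D_n$ and $p$ such that no $r\le p$ is in $\bigcap_nD_n$. Then I plays $a_0\le p$ with $a_0\in D_0$, and $a_n\le b_{n-1}$ with $a_n\in D_n$. A lower bound would be below $p$ and, by openness, in every $D_n$. So I wins. $\square$

## 4. Relations given by a tree: $\kappa$-Suslin orders

**Definition ($\kappa$-Suslin).** A set $R\subseteq\omega^\omega\times\omega^\omega$ is *$\kappa$-Suslin* if there is a tree $S$ (closed under initial segments) of triples of finite sequences of equal length, with entries in $\omega,\omega,\kappa$ respectively, such that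
$$(c,a)\in R\iff\exists y\in\kappa^\omega\ \forall n\ \ (c{\restriction}n,a{\restriction}n,y{\restriction}n)\in S .\tag{1}$$
We call such a $y$ a *witness* of $(c,a)\in R$ via $S$.

Recall that the $\omega$-Suslin sets are exactly the analytic sets, that Borel sets are analytic, and that $\mathbf\Sigma^1_2$ sets are $\omega_1$-Suslin (Shoenfield).

Two examples. First, if $0<|R|\le\kappa$, then $R$ is $\kappa$-Suslin: enumerate $R=\{(c_\xi,a_\xi):\xi<\kappa\}$ and let $S$ consist of the triples $(c_\xi{\restriction}n,a_\xi{\restriction}n,\langle\xi,\dots,\xi\rangle)$; a witness must be constant. Second, here is an explicit tree for the order of $P_{\mathrm{Fin}}$ with $\kappa=\omega$. Let $(s,u,v)\in S$, of length $n$, iff $s,u\in2^n$ and, in case $n>0$,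

- $s(j)\le u(j)$ for all $j$ with $v(0)\le j<n$;
- $v(1)<v(2)<\dots<v(n-1)$, and $s(v(i))=1$ whenever $1\le i<n$ and $v(i)<n$.

An infinite branch is a triple $(c,a,y)$ where $c,a\subseteq\omega$, $c\setminus a\subseteq y(0)$, and $y(1)<y(2)<\cdots$ are elements of $c$. So a witness consists of a bound for $c\setminus a$ and a proof that $c$ is infinite; then $a$ is infinite too.

For any Borel ideal $\mathcal I$ we have $P_{\mathcal I}\subseteq2^\omega\subseteq\omega^\omega$, and the order
$$\{(C,A):C\notin\mathcal I,\ A\notin\mathcal I,\ C\setminus A\in\mathcal I\}\tag{2}$$
is Borel, because $(C,A)\mapsto C\setminus A$ is continuous. So it is $\omega$-Suslin.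

## 5. No new reals versus dense $\sigma$-closed subsets: statements

By Lemmas 3.1 and 2.1, a dense $\sigma$-closed subset guarantees that no reals are added. In the three examples the converse holds as well: two have such a subset, and the third adds reals. Theorem 2.9 of "Forcing properties of Boolean algebras of type $\mathcal P(\omega)/\mathcal I$" (https://www.matmor.unam.mx/~oguzman/ForcingPropertiesQuotients.pdf) says that, *assuming a large cardinal hypothesis*, for every Borel ideal $\mathcal I$ the forcing $\mathcal P(\omega)/\mathcal I$ does not add reals if and only if it has a dense $\sigma$-closed subset. That paper asks whether the large cardinal assumption can be avoided: does ZFC alone prove the equivalence? The answer is yes.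

**Theorem A (ZFC).** For every Borel ideal $\mathcal I$ on $\omega$ the following are equivalent:

- (i) $\mathcal P(\omega)/\mathcal I$ adds no reals;
- (ii) $\mathcal P(\omega)/\mathcal I$ is $\omega$-distributive;
- (iii) I has no winning strategy in $G(P_{\mathcal I})$;
- (iv) II has a winning strategy in $G(P_{\mathcal I})$;
- (v) $\mathcal P(\omega)/\mathcal I$ has a dense $\sigma$-closed subset.

**Theorem B (ZFC).** The same equivalence holds for every separative quasi-order $P\subseteq\omega^\omega$ whose relation $\le\;\subseteq\omega^\omega\times\omega^\omega$ is analytic.

**Theorem C (ZFC).** Let $\kappa$ be an infinite cardinal and $P\subseteq\omega^\omega$ a separative quasi-order with $\le$ $\kappa$-Suslin. If $P$ is $\kappa$-distributive, then II wins $G(P)$ and $P$ has a dense $\sigma$-closed subset. In particular, if $\mathcal I$ is a $\mathbf\Delta^1_2$ ideal (for example analytic or coanalytic) and $\mathcal P(\omega)/\mathcal I$ adds no new subsets of $\omega_1$, then it has a dense $\sigma$-closed subset.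

**Theorem D.** If $V=L$, there is a $\Delta^1_2$ ideal $\mathcal I$ such that $\mathcal P(\omega)/\mathcal I$ adds no reals but has no dense $\sigma$-closed subset. So, if ZFC is consistent, "Borel" cannot be weakened to "$\Delta^1_2$" in Theorem A, and in the $\mathbf\Delta^1_2$ case of Theorem C $\omega_1$-distributivity cannot be weakened to $\omega$-distributivity.

Whether ZFC proves the unrestricted equivalence for all analytic or all coanalytic ideals is not settled here.

For Theorems A and B the implications still missing are (ii)$\Rightarrow$(iv), the subject of Sections 6 and 7, and (iv)$\Rightarrow$(v), the subject of Section 8.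

## 6. Player I cannot win, and why this does not yet help II

The natural first try for (ii)$\Rightarrow$(iv) has two halves: show that I has no winning strategy, then invoke determinacy. The first half works for every quasi-order.

**Proposition 6.1.** If $P$ is $\omega$-distributive, then I has no winning strategy in $G(P)$.

*Proof.* Let $\tau$ be a winning strategy for I with first move $a_\emptyset$. We build maximal antichains $W_n$ of $P{\restriction}a_\emptyset$, and for each $w\in W_n$ a partial run $\rho^w$ following $\tau$ and ending with I's move $a^w$ of round $n$, with $w\le a^w$. Start with $W_0=\{a_\emptyset\}$ and $\rho^{a_\emptyset}=\langle a_\emptyset\rangle$. Given $w\in W_n$, let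
$$D^w=\{r\le w:\exists b\le w\ \ r\le\tau(\rho^w{}^\frown b)\}.$$
This is open, and dense in $P{\restriction}w$: given $v\le w$, the move $b=v$ is legal since $v\le w\le a^w$, and $\tau$'s answer is below $v$ and belongs to $D^w$. Take a maximal antichain $W^w_{n+1}\subseteq D^w$ of $P{\restriction}w$. For $w'\in W^w_{n+1}$ choose a witness $b$ and let $\rho^{w'}=\rho^w{}^\frown b^\frown\tau(\rho^w{}^\frown b)$. Let $W_{n+1}=\bigcup_{w\in W_n}W_{n+1}^w$. This is again a maximal antichain of $P{\restriction}a_\emptyset$: every $v\le a_\emptyset$ has a common lower bound with some $w\in W_n$, and that bound is compatible with an element of $W^w_{n+1}$.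

By $\omega$-distributivity and Lemma 2.2 some $q\le a_\emptyset$ is below an element $w_n$ of every $W_n$; these are unique because $W_n$ is an antichain. If $w_{n+1}\in W^w_{n+1}$, then $q\le w_{n+1}\le w$, so $w=w_n$. Hence the runs $\rho^{w_n}$ extend one another and form an infinite run following $\tau$. Since $q\le w_n\le a^{w_n}$ for all $n$, II wins this run, a contradiction. $\square$

Now we would like to conclude that II wins. The only determinacy theorem we want to use is the Gale–Stewart theorem, for games in which II wins as soon as she survives all finite stages, that is, in which her set of winning runs is closed. This is where the attempt stops: *the payoff of $G(P)$ is not closed for II unless $P$ is $\sigma$-closed outright.* After any finite position both players may repeat the last move forever, and then the run has a lower bound. So the set of runs won by II is dense in the space of all runs. If it were closed it would contain all runs, and every decreasing sequence would have a lower bound. Example 2 is an order with dense $\sigma$-closed subset where this fails.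

The winning condition is "$\exists c\ \forall i\ \ c\le a_i$". When $\le$ is $\kappa$-Suslin, (1) turns it into: there exist $c\in\omega^\omega$ and $y_i\in\kappa^\omega$ such that for all $i,n$, $(c{\restriction}n,a_i{\restriction}n,y_i{\restriction}n)\in S$. So let II *play $c$ and the $y_i$, bit by bit, during the game*. The condition is then closed, and Gale–Stewart applies. The price is that now we must show that I does not win this *unfolded* game, which is harder for II than $G(P)$.

Here the proof of Proposition 6.1 meets a timing problem. In the new game $\tau$'s answers depend on II's auxiliary digits. These must be digits of the lower bound and of its witnesses. But the lower bound $q$ is known only at the very end of the proof, after all antichains $W_n$ and all runs have been built.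

The way out: there are only $\kappa$ many possible finite auxiliary moves, and their legality does not depend on the $b_n$'s. So we can carry along *all* auxiliary moves simultaneously, one partial run for each finite sequence of them, and $\kappa$-distributivity pays for it. When $q$ appears, all runs are already there, and $q$ tells us which sequence of auxiliary moves to follow.

## 7. Unfolding the lower bound to a closed game

**Lemma 7.1 (Gale–Stewart).** Consider a game of length $\omega$ on an arbitrary set of moves in which I always has a legal move, II loses if she has no legal move, and II wins every infinite legal run. Then one of the players has a winning strategy.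

*Proof.* Call a position with I to move *bad* if I has a winning strategy from it. Suppose the initial position is not bad. From a non-bad position, after any legal move of I, II has a legal move to a non-bad position. Otherwise I could make that move and afterwards follow winning strategies chosen for all resulting positions, so the first position would be bad. (If II has no legal move at all, I has won.) So II can always choose, using AC, a move to a non-bad position. She never gets stuck, the run is infinite, and she wins. $\square$

**Proposition 7.2.** Let $\kappa$ be an infinite cardinal and $P\subseteq\omega^\omega$ a quasi-order with $\le$ $\kappa$-Suslin via $S$. If $P$ is $\kappa$-distributive, then II has a winning strategy in $G(P)$.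

*Proof.*

**Step 1: the unfolded game $G^*$.** This step sets up a game that is closed for II. In round $n$, I plays $a_n\in P$, with $a_n\le b_{n-1}$ if $n>0$. Then II plays a pair $(b_n,d_n)$ with $b_n\in P$, $b_n\le a_n$, and
$$d_n=\langle k_n,z^n_0,\dots,z^n_n\rangle,\qquad k_n\in\omega,\quad z^n_i\in\kappa^{n+1},$$
subject to two rules:

- $z^n_i$ extends $z^{n-1}_i$ for $i<n$;
- $(\langle k_0,\dots,k_n\rangle,\ a_i{\restriction}(n+1),\ z^n_i)\in S$ for all $i\le n$.

II loses if she cannot move legally, and she wins every infinite legal run. Player I always has a legal move, for instance $a_{n+1}=b_n$. By Lemma 7.1, one of the players wins $G^*$.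

For $P_{\mathrm{Fin}}$ with the tree of Section 4: $k_n$ is the $n$-th digit of a set $c$. In round $i$ the new sequence $z^i_i$ names, as its first entry, a bound for $c\setminus a_i$. The later entries of each $z_i$ list elements of $c$.

Two remarks for later. The legality of $d_n$ depends only on $a_0,\dots,a_n$ and $d_0,\dots,d_{n-1}$, not on the $b_i$. And the set $K$ of all possible auxiliary moves $d_n$, for all $n$, has size $\kappa$.

**Step 2: if II wins $G^*$, she wins $G(P)$.** This step shows that the unfolded game suffices. In $G(P)$, II follows her $G^*$-strategy and keeps the $d_n$ to herself. In an infinite run put $c=\langle k_n:n\in\omega\rangle$ and $y_i=\bigcup_{n\ge i}z^n_i$. For each $i$ and all $n\ge i$ we have $(c{\restriction}(n+1),a_i{\restriction}(n+1),y_i{\restriction}(n+1))\in S$, and shorter lengths follow because $S$ is a tree. So $(c,a_i)\in\;\le\;\subseteq P\times P$ for every $i$. Thus $c\in P$ is a lower bound of all $a_i$, and hence of all $b_i\ge a_{i+1}$.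

It remains to show that I does not win $G^*$. Suppose, toward a contradiction, that $\tau$ is a winning strategy for I in $G^*$, with first move $a_\emptyset$.

**Step 3: carrying all auxiliary moves along.** This step is the proof of Proposition 6.1, with one run for each sequence of auxiliary moves. By recursion on $n$ we define maximal antichains $W_n$ of $P{\restriction}a_\emptyset$. For $w\in W_n$ and certain $d\in K^n$ (those that are legal along the way) we define a partial run $\rho^w_d$ of $G^*$ following $\tau$. In it II's auxiliary moves are $d$, and it ends with I's move $a^w_d$ of round $n$, where $w\le a^w_d$.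

Put $W_0=\{a_\emptyset\}$ and $\rho^{a_\emptyset}_\emptyset=\langle a_\emptyset\rangle$. Given $w\in W_n$, consider all pairs $(d,e)$ such that $d\in K^n$, $\rho^w_d$ is defined, and $e\in K$ is legal as the auxiliary move of II at $\rho^w_d$. Let
$$D^w_{d,e}=\{r\le w:\exists b\le w\ \ r\le\tau(\rho^w_d{}^\frown(b,e))\}.$$
Here $b\le w\le a^w_d$, and the legality of $e$ does not depend on $b$, so $(b,e)$ is a legal move. The set is open. It is dense in $P{\restriction}w$: given $v\le w$, take $b=v$; then $\tau$'s answer is below $v$ and lies in $D^w_{d,e}$. There are at most $\kappa$ pairs $(d,e)$. By $\kappa$-distributivity and Lemma 2.2 the intersection of all these sets $D^w_{d,e}$ is open dense in $P{\restriction}w$. Let $W^w_{n+1}$ be a maximal antichain of $P{\restriction}w$ contained in it. For $w'\in W^w_{n+1}$ and each pair $(d,e)$ choose a witness $b$ for $w'\in D^w_{d,e}$ and let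
$$\rho^{w'}_{d^\frown e}=\rho^w_d{}^\frown(b,e)^\frown\tau(\rho^w_d{}^\frown(b,e)).$$
Then $w'\le a^{w'}_{d^\frown e}$, as required. The witness $b$ depends on $(d,e)$, but the single condition $w'$ is below all the resulting moves of I.

Put $W_{n+1}=\bigcup_{w\in W_n}W^w_{n+1}$. The sets $W^w_{n+1}$ for different $w$ are disjoint, since their elements lie below incompatible conditions; so the definition is unambiguous and $W_{n+1}$ is an antichain. It is maximal in $P{\restriction}a_\emptyset$: any $v\le a_\emptyset$ has a common lower bound with some $w\in W_n$, and that bound is compatible with an element of $W^w_{n+1}$.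

**Step 4: a condition below every antichain.** This step finds $q$ and shows that the runs attached to it cohere. For each $n$ the set $\{r:\exists w\in W_n\ r\le w\}$ is open dense in $P{\restriction}a_\emptyset$. Since $\kappa\ge\omega$, Lemma 2.2 gives some $q$ in all of them. Let $w_n\in W_n$ be the unique element with $q\le w_n$. If $w_{n+1}\in W^w_{n+1}$ with $w\in W_n$, then $q\le w_{n+1}\le w$, so $w=w_n$. For $d\in K^n$ write $\rho_d=\rho^{w_n}_d$ and $a_d=a^{w_n}_d$. Then $\rho_{d^\frown e}$ is defined whenever $\rho_d$ is defined and $e$ is legal at $\rho_d$, and it extends $\rho_d$. Moreover
$$q\le w_n\le a_d\qquad\text{whenever }\rho_d\text{ is defined.}\tag{3}$$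
By (3), for each such $a=a_d$ we can fix a witness $y_a\in\kappa^\omega$ of $(q,a)\in\;\le$ via $S$.

**Step 5: letting $q$ choose the auxiliary moves.** This step picks the run that refutes $\tau$. Define $d^*\in K^\omega$ recursively. Suppose $\rho_{d^*{\restriction}n}$ is defined, with I's moves $a_0,\dots,a_n$, so that $a_i=a_{d^*{\restriction}i}$. Put
$$d^*_n=\langle q(n),\ y_{a_0}{\restriction}(n+1),\ \dots,\ y_{a_n}{\restriction}(n+1)\rangle .$$
This is legal. The sequences $y_{a_i}{\restriction}(n+1)$ extend $y_{a_i}{\restriction}n$, and $(q{\restriction}(n+1),a_i{\restriction}(n+1),y_{a_i}{\restriction}(n+1))\in S$ because $y_{a_i}$ is a witness of $(q,a_i)\in\;\le$. So $\rho_{d^*{\restriction}(n+1)}$ is defined and the recursion continues. The union $\bigcup_n\rho_{d^*{\restriction}n}$ is an infinite legal run following $\tau$, and II wins every infinite legal run. This contradicts the choice of $\tau$.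

So II wins $G^*$, and by Step 2 she wins $G(P)$. $\square$

## 8. A dense $\sigma$-closed tree from a winning strategy

The following theorem is essentially due to Foreman and Vojtáš; here is a full proof.

**Theorem 8.1.** Let $P$ be separative, $|P|\le\mathfrak c$, and let $\sigma$ be a winning strategy for II in $G(P)$. Then $P$ has a dense $\sigma$-closed subset.

The first thing to try is the set of all answers that $\sigma$ ever gives. It is dense, since $\sigma$'s answer to the first move $v$ is below $v$. But given a decreasing sequence $y_0\ge y_1\ge\cdots$ of such answers, each $y_n$ comes from its own play, and these plays need not extend one another; so nothing gives us a single infinite play against $\sigma$. We need conditions that remember a history, consistently. In a *tree* $T$ of conditions, whose levels $T_\alpha$ are maximal antichains, every condition has exactly one predecessor on each earlier level, so plays can be attached to it. A decreasing sequence in $T$ climbs through levels cofinal in some $\alpha$ of cofinality $\omega$. We cannot fix in advance one cofinal sequence of levels, so we attach plays for *all finite increasing sequences of levels*. There are few enough of these if the height of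 the tree is the least cardinal at which distributivity fails. The remaining problem is to make $T$ dense. For that we use that $|P|\le\mathfrak c$ and that every condition meets $\mathfrak c$ many elements of some antichain, so that each condition can have its own element reserved for it.

*Proof of Theorem 8.1.* By Lemma 3.1, $P$ is $\omega$-distributive.

**Step 0: reduction to good conditions.** This step makes the failure of distributivity uniform below the conditions we work with.

**Definition (atoms).** Call $p$ an *atom* if any two elements of $P{\restriction}p$ are compatible. Call $p$ *atomless* if no atom is $\le p$.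

If $\mathcal I$ is a maximal ideal, every element of $P_{\mathcal I}$ is an atom, since two positive sets have a positive intersection. In $P_{\mathrm{Fin}}$ every element is atomless, since an infinite set splits into two infinite sets. Every $p$ has an atom below it or is atomless. If $p$ is an atom, then $p\le r$ for all $r\le p$: otherwise separativity gives $s\le p$ with $s\perp r$, but $s,r\in P{\restriction}p$ are compatible.

**Definition ($\delta(p)$, good conditions).** For atomless $p$ let $\delta(p)$ be the least cardinal $\delta$ such that some $\delta$ open dense subsets of $P{\restriction}p$ have non-dense intersection. Call $p$ *good* if $p$ is atomless and some $\delta(p)$ open dense subsets of $P{\restriction}p$ have *empty* intersection.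

The cardinal $\delta(p)$ exists and is at most $|P|$. For $r\in P$ the set $\{q\le p:q\le r\text{ or }q\perp r\}$ is open dense in $P{\restriction}p$. If $q$ were in all of these sets, then for every $r\le q$ we would have $q\le r$ (as $q\perp r$ is false); so any two elements below $q$ would have the common lower bound $q$, and $q$ would be an atom below $p$. So their intersection is empty. By $\omega$-distributivity and Lemma 2.2, $\delta(p)\ge\omega_1$; and again by Lemma 2.2, $q\le p$ implies $\delta(q)\ge\delta(p)$.

*Below every atomless $p$ there is a good $q$.* Let $D_i$ ($i<\delta(p)$) be open dense in $P{\restriction}p$ with non-dense intersection, and take $q\le p$ such that no $r\le q$ lies in $\bigcap_iD_i$. The sets $D_i\cap P{\restriction}q$ are open dense in $P{\restriction}q$ with empty intersection. So $\delta(q)\le\delta(p)\le\delta(q)$, and $q$ is good.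

As an example, in $P_{\mathrm{Fin}}$ every condition is good. For infinite $A,B$ a bijection $f:A\to B$ gives the map $C\mapsto f[C\cap A]$ from $P_{\mathrm{Fin}}{\restriction}A$ to $P_{\mathrm{Fin}}{\restriction}B$, which is an order isomorphism modulo equivalence. Hence all conditions have the same $\delta$, and they are all good if one is. One is, as we just showed.

So atoms and good conditions together form a dense set. Let $M$ be a maximal antichain of $P$ consisting of such conditions. *It suffices to find, for each good $p\in M$, a $\sigma$-closed $T^p\subseteq P{\restriction}p$ that is dense in $P{\restriction}p$.* Indeed put $T^p=\{p\}$ for atoms $p\in M$; this is dense in $P{\restriction}p$ and $\sigma$-closed. Every $v\in P$ is compatible with some $p\in M$, so $\bigcup_{p\in M}T^p$ is dense. Elements of different $T^p$'s are incompatible, so a decreasing sequence in the union lies in a single $T^p$ and has a lower bound there.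

From now on fix a good $p$, let $\kappa=\delta(p)$, and let $D_\alpha$ ($\alpha<\kappa$) be open dense in $P{\restriction}p$ with $\bigcap_{\alpha<\kappa}D_\alpha=\emptyset$. By the definition of $\kappa$ and Lemma 2.2,
$$\text{for each }u\le p,\ \text{any fewer than }\kappa\text{ open dense subsets of }P{\restriction}u\text{ have dense intersection.}\tag{4}$$
Replacing $D_\alpha$ by $\bigcap_{\beta\le\alpha}D_\beta$, which is open dense by (4), we may assume that the $D_\alpha$ are decreasing. Then $\kappa$ is regular: otherwise $\bigcap_\alpha D_\alpha$ would be the intersection of the $D_\alpha$ over a cofinal set of fewer than $\kappa$ indices, which is nonempty by (4). So $\kappa$ is a regular uncountable cardinal.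

**Step 1: antichains $A_\alpha$ that every condition splits.** This step builds the antichains in which elements will be reserved. By recursion choose maximal antichains $A_\alpha\subseteq D_\alpha$ of $P{\restriction}p$ ($\alpha<\kappa$) such that for $\beta<\alpha$ each element of $A_\alpha$ is below an element of $A_\beta$. This is possible because the set of $r\in D_\alpha$ that lie below an element of each $A_\beta$, $\beta<\alpha$, is an intersection of fewer than $\kappa$ open dense sets, so it is open dense by (4).

(a) *Each $q\le p$ is compatible with two elements of some $A_\alpha$.* Otherwise, for each $\alpha$ exactly one $a_\alpha\in A_\alpha$ is compatible with $q$. Every $r\le q$ is compatible with some element of $A_\alpha$, which must be $a_\alpha$. By separativity $q\le a_\alpha\in D_\alpha$. So $q\in\bigcap_\alpha D_\alpha=\emptyset$, a contradiction.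

(b) *Each $q\le p$ is compatible with $\mathfrak c$ elements of some $A_\alpha$.* For $s\in2^{<\omega}$ we build $q_s,q'_s,\alpha_s$. Let $q_\emptyset=q$. Given $q_s$, let $q'_s$ be the answer of $\sigma$ to the play in which I's moves are $q_{s{\restriction}0},q_{s{\restriction}1},\dots,q_s$. By (a) applied to $q'_s$ there are $\alpha_s<\kappa$ and distinct $a^s_0,a^s_1\in A_{\alpha_s}$ compatible with $q'_s$. Choose $q_{s^\frown i}\le q'_s,a^s_i$ for $i<2$. For each $x\in2^\omega$ the play along $x$ follows $\sigma$, so it has a lower bound $r_x$.

Since $\kappa$ is regular uncountable, some $\alpha<\kappa$ exceeds all $\alpha_s$. Pick $a_x\in A_\alpha$ compatible with $r_x$; as $r_x\le q$, $a_x$ is compatible with $q$. For each $s$ there is a unique element of $A_{\alpha_s}$ above $a_x$. If $s\subset x$ and $i=x(|s|)$, a common lower bound of $a_x$ and $r_x$ is below $q_{s^\frown i}\le a^s_i$; so the element of $A_{\alpha_s}$ above $a_x$ is compatible with $a^s_i$, hence equal to $a^s_i$. If $x\ne y$ split at $s$, then $a_x$ and $a_y$ lie below distinct elements of $A_{\alpha_s}$, so $a_x\ne a_y$. This gives $\mathfrak c$ many elements of $A_\alpha$ compatible with $q$.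

**Step 2: reservations $a(q)$ and the sets $E_\alpha$.** This step produces open dense sets that will force the tree to be dense. For each $q\le p$ fix $\alpha(q)$ such that $q$ is compatible with $\mathfrak c$ elements of $A_{\alpha(q)}$. For each $\alpha$, list $\{q:\alpha(q)=\alpha\}$ in order type at most $\mathfrak c$. Going through the list, choose $a(q)\in A_\alpha$ compatible with $q$ and different from the fewer than $\mathfrak c$ elements chosen before. So $q\mapsto a(q)$ is injective on $\{q:\alpha(q)=\alpha\}$. Fix a common lower bound $e(q)$ of $q$ and $a(q)$.

Let $E_\alpha$ be the set of $r\le p$ such that $r\le a$ for some (necessarily unique) $a\in A_\alpha$ and, if $a=a(q)$ for a (necessarily unique) $q$ with $\alpha(q)=\alpha$, then $r\le e(q)$ or $r\perp e(q)$. Clearly $E_\alpha$ is open. It is dense in $P{\restriction}p$: given $v\le p$ take $v'\le v,a$ for some $a\in A_\alpha$. If $a=a(q)$ with $\alpha(q)=\alpha$ and $v'$ is compatible with $e(q)$, then a common lower bound of $v'$ and $e(q)$ is in $E_\alpha$. Otherwise $v'\in E_\alpha$.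

**Step 3: the tree with its plays.** This step builds the tree together with the histories. By recursion on $\alpha<\kappa$ we build maximal antichains $T_\alpha$ of $P{\restriction}p$ such that for $\beta<\alpha$ each element of $T_\alpha$ is below an element of $T_\beta$. For $t\in T_\alpha$ and $\beta\le\alpha$, the *predecessor* of $t$ in $T_\beta$ is the unique element of $T_\beta$ above $t$. For $t\in T_{\beta+1}$ and each finite increasing sequence $s=\langle\beta_0<\dots<\beta_n\rangle$ with $\beta_n=\beta$, we also build a partial play $\pi^s_t=\langle x_0,y_0,\dots,x_n,y_n\rangle$ of $G(P)$ following $\sigma$ such that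

- $t\le y_n$, and $x_n\le u$, where $u$ is the predecessor of $t$ in $T_\beta$;
- if $n>0$, then $\pi^s_t$ extends $\pi^{s{\restriction}n}_{u'}$, where $u'$ is the predecessor of $t$ in $T_{\beta_{n-1}+1}$.

*Level $0$.* $T_0=\{p\}$.

*Level $\beta+1$.* Let $u\in T_\beta$. We list open dense subsets of $P{\restriction}u$ into which the new elements must fall.

First, for each $s=\langle\beta_0<\dots<\beta_n=\beta\rangle$ let $\pi=\emptyset$ if $n=0$; if $n>0$, let $\pi=\pi^{s{\restriction}n}_{u'}$, where $u'$ is the predecessor of $u$ in $T_{\beta_{n-1}+1}$ (note $\beta_{n-1}+1\le\beta$). Put
$$D_{u,s}=\{r\le u:\exists x\le u\ \ r\le\sigma(\pi^\frown x)\}.$$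
Every $x\le u$ is a legal move after $\pi$, since for $n>0$ we have $u\le u'\le y_{n-1}$. The set is open, and dense because for $v\le u$ the condition $\sigma(\pi^\frown v)\le v$ is in it.

Second, $E_\beta\cap P{\restriction}u$.

Third, $\{r\le u:u\not\le r\}$. This is open. It is dense: for $v\le u$ take incompatible $v_1,v_2\le v$, which exist since $p$ is atomless. If $u\le v_1$, then $v_2\le v\le u\le v_1$, contradicting $v_1\perp v_2$. So $v_1$ is in the set.

There are at most $|\beta|+\omega<\kappa$ sequences $s$. By (4) the intersection of all these sets is open dense in $P{\restriction}u$. Let $T^u$ be a maximal antichain of $P{\restriction}u$ contained in it, and $T_{\beta+1}=\bigcup_{u\in T_\beta}T^u$. As $T_\beta$ is a maximal antichain of $P{\restriction}p$, so is $T_{\beta+1}$. For $t\in T^u$ and $s$ choose a witness $x$ for $t\in D_{u,s}$ and put $\pi^s_t=\pi^\frown\langle x,\sigma(\pi^\frown x)\rangle$. Both requirements hold; for the second, note that $t$ and $u$ have the same predecessor in $T_{\beta_{n-1}+1}$.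

*Limit level $\alpha$.* A *branch* is a decreasing $b\in\prod_{\beta<\alpha}T_\beta$. For each branch $b$ take a maximal antichain contained in the open set $\{q:q\le b(\beta)\text{ for all }\beta<\alpha\}$, possibly empty. Let $T_\alpha$ be the union of these antichains. It is an antichain, since distinct branches pass through distinct, hence incompatible, elements of some $T_\beta$. It is maximal in $P{\restriction}p$: given $q\le p$, by (4) some $q'\le q$ lies below an element $b(\beta)$ of every $T_\beta$, $\beta<\alpha$. For $\gamma<\beta$ the predecessor of $b(\beta)$ in $T_\gamma$ is above $q'$, so it is $b(\gamma)$; thus $b$ is a branch. Now $q'$ is in the open set of $b$, so it is compatible with an element of $T_\alpha$.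

Let $T=\bigcup_{\alpha<\kappa}T_\alpha$.

**Step 4: $T$ is dense in $P{\restriction}p$.** Here the reservations are used. Let $q\le p$ and $\alpha=\alpha(q)$. Let $t\in T_{\alpha+1}$ be compatible with $e(q)$. Since $t\in E_\alpha$, we have $t\le a$ for some $a\in A_\alpha$. As $t$ is compatible with $e(q)\le a(q)\in A_\alpha$, $a=a(q)$. Since $t\in E_\alpha$ and $t\not\perp e(q)$, we get $t\le e(q)\le q$.

**Step 5: the order of $T$ respects levels.** This step shows that a decreasing sequence in $T$ climbs the tree. Claim: if $t'\in T_\beta$, $t\in T_\gamma$ and $t'\le t$, then $\beta\ge\gamma$. Suppose $\beta<\gamma$. Let $t_1,t_2$ be the predecessors of $t$ in $T_\beta$ and $T_{\beta+1}$. Then $t_2\in T^{t_1}$, so $t_1\not\le t_2$ by the third family of sets. But $t'\le t\le t_1$ with $t',t_1\in T_\beta$, so $t'=t_1$. Hence $t_1=t'\le t\le t_2$, a contradiction. In particular every element of $T$ lies in exactly one $T_\alpha$; and if $t'\le t$ as above, then $t$ is the predecessor of $t'$ in $T_\gamma$.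

**Step 6: $T$ is $\sigma$-closed.** Here the histories are used. Let $t_0\ge t_1\ge\cdots$ be in $T$, $t_n\in T_{\gamma_n}$. By Step 5 the $\gamma_n$ are nondecreasing. If $\gamma_n$ is eventually constant, then so is $t_n$, because comparable elements of one antichain are equal; the final value is a lower bound in $T$.

Otherwise $\alpha=\sup_n\gamma_n$ is a limit ordinal of cofinality $\omega$ with all $\gamma_n<\alpha$, and $\alpha<\kappa$ since $\kappa$ is regular uncountable. For $\beta<\alpha$ let $b(\beta)\in T_\beta$ be the predecessor of $t_n$ for any $n$ with $\gamma_n\ge\beta$. This does not depend on $n$: for $m\ge n$ both candidates are above $t_m$. So $b$ is a branch with $b(\gamma_n)=t_n$. Let $\beta_0<\beta_1<\cdots$ be cofinal in $\alpha$. Consider the partial plays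
$$\pi^{\langle\beta_0,\dots,\beta_n\rangle}_{b(\beta_n+1)}\qquad(n\in\omega).$$
They extend one another, because the predecessor of $b(\beta_n+1)$ in $T_{\beta_{n-1}+1}$ is $b(\beta_{n-1}+1)$. So they form an infinite play $\langle x_n,y_n\rangle_n$ following $\sigma$, which has a lower bound $q$. Since $x_n\le b(\beta_n)$, we have $q\le b(\beta_n)$ for all $n$, hence $q\le b(\beta)$ for all $\beta<\alpha$. So the set of lower bounds of $b$ is nonempty, and by construction $T_\alpha$ contains some $t$ below all $b(\beta)$. In particular $t\le b(\gamma_n)=t_n$ for all $n$, and $t\in T$.

Thus $T^p=T$ is as required in Step 0. $\square$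

## 9. Proofs of Theorems A, B and C

**Proof of Theorem B.** Since $P\subseteq\omega^\omega$, $|P|\le\mathfrak c$, and analytic means $\omega$-Suslin. (i)$\Leftrightarrow$(ii) is Lemma 2.1 with $\kappa=\omega$. (ii)$\Rightarrow$(iv) is Proposition 7.2 with $\kappa=\omega$. (iv)$\Rightarrow$(v) is Theorem 8.1. (v)$\Rightarrow$(iv)$\Rightarrow$(iii)$\Rightarrow$(ii) is Lemma 3.1. $\square$

**Proof of Theorem A.** By Lemma 1.1 and (2), $P_{\mathcal I}\subseteq\omega^\omega$ is a separative quasi-order whose relation is Borel, hence analytic. Apply Theorem B to $P_{\mathcal I}$. By Lemma 1.1 the conditions (i), (ii), (v) mean the same for $P_{\mathcal I}$ and for $\mathcal P(\omega)/\mathcal I$. $\square$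

So the large cardinal assumption in Theorem 2.9 can be removed; the only determinacy used is Gale–Stewart.

**Proof of Theorem C.** Proposition 7.2 gives II a winning strategy, and Theorem 8.1 applies because $|P|\le\mathfrak c$. Now let $\mathcal I$ be $\mathbf\Delta^1_2$. In (2), the conditions $C\notin\mathcal I$, $A\notin\mathcal I$ and $C\setminus A\in\mathcal I$ are all $\mathbf\Sigma^1_2$; so the order of $P_{\mathcal I}$ is $\mathbf\Sigma^1_2$, hence $\omega_1$-Suslin (Shoenfield). If no new subsets of $\omega_1$ are added, $P_{\mathcal I}$ is $\omega_1$-distributive by Lemma 2.1. Apply the first part with $\kappa=\omega_1$ and then Lemma 1.1. $\square$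

## 10. A $\Delta^1_2$ counterexample in $L$

We prove Theorem D. This section is not used for Theorem A. Assume $V=L$. The plan: build a definable Suslin tree $T$; form a Boolean algebra $\mathbb B$ in which $T$ is dense, which then is $\omega$-distributive, ccc and atomless; and represent $\mathbb B$ as $\mathcal P(\omega)/\mathcal I$ by a definable recursion of length $\omega_1$.

Under $V=L$, the set $HC$ of hereditarily countable sets is $L_{\omega_1}$, and $<_L$ well-orders $L_{\omega_1}$ in type $\omega_1$. We use these standard facts (for example Jech, *Set Theory*, Ch. 25): a set of reals is $\Sigma^1_2$ iff it is $\Sigma_1$ over $HC$; and $\xi\mapsto L_\xi$ and $x\mapsto\{y:y<_Lx\}$ are $\Sigma_1$ over $L_{\omega_1}$. Call a relation or function *$\Sigma_1$* in this section if it is $\Sigma_1$ over $L_{\omega_1}$.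

$\Sigma_1$ relations are closed under quantifiers bounded by an element of $L_{\omega_1}$: if each of the countably many $x\in a$ has a witness in $L_{\omega_1}$, all these witnesses can be found in one $L_\eta$, $\eta<\omega_1$. Hence recursion preserves $\Sigma_1$: if $F$ is a (possibly partial) function with $\Sigma_1$ graph and $f$ on $\omega_1$ satisfies $f(\xi)=F(f{\restriction}\xi)$ for all $\xi$, then $f$ is $\Sigma_1$. Indeed $f(\alpha)=v$ iff there is a function $g\in L_{\omega_1}$ with domain $\alpha+1$, $g(\xi)=F(g{\restriction}\xi)$ for all $\xi\le\alpha$, and $g(\alpha)=v$.

**Step 1: a Suslin tree.** This step builds the tree so that it kills all potential uncountable antichains. For $0<\alpha<\omega_1$ let $\delta_\alpha<\omega_1$ be least such that $L_{\delta_\alpha}$ contains a surjection $\omega\to\alpha$. Define countable levels $T_\alpha\subseteq{}^\alpha\omega$ as follows. $T_0=\{\emptyset\}$ and $T_{\alpha+1}=\{t^\frown n:t\in T_\alpha,\ n\in\omega\}$. For limit $\alpha$, with $T|\alpha=\bigcup_{\xi<\alpha}T_\xi$, let $T_\alpha=\{b_t:t\in T|\alpha\}$, where $t\mapsto b_t$ is the $<_L$-least function such that for every $t\in T|\alpha$: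

- $b_t\in{}^\alpha\omega$ extends $t$, and $b_t{\restriction}\xi\in T_\xi$ for all $\xi<\alpha$;
- $b_t$ extends a member of every $A\in L_{\delta_\alpha}$ that is a maximal antichain of $T|\alpha$.

Such functions exist. Inductively, every node has extensions on all higher levels below $\alpha$, and restrictions of nodes are nodes. If $A$ is a maximal antichain of $T|\alpha$, every node is comparable with a member of $A$, so it has an extension in $T|\alpha$ that extends a member of $A$. Since $L_{\delta_\alpha}$ is countable, list the maximal antichains of $T|\alpha$ in it as $A_0,A_1,\dots$, and let $\alpha_0<\alpha_1<\cdots$ be cofinal in $\alpha$. Starting from $t$, repeatedly choose $t_{n+1}$ extending $t_n$, extending a member of $A_n$, and of length at least $\alpha_n$. The union of the $t_n$ is a possible $b_t$. Since $b_t$ extends $t$, the inductive hypothesis continues to hold at level $\alpha$. The step of this recursion is $\Sigma_1$: "$f$ satisfies the two requirements" is bounded in $f$, $T|\alpha$ and $L_{\delta_\alpha}$, and minimality quantifies over $\{g:g<_Lf\}$. So $\langle T_\alpha:\alpha<\omega_1\rangle$ is $\Sigma_1$. Let $T=\bigcup_{\alpha<\omega_1}T_\alpha$, where longer nodes are stronger. Two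 nodes are compatible iff they are comparable.

*Every maximal antichain $A\subseteq T$ is countable.* Let $X\prec L_{\omega_2}$ be countable with $T,A\in X$. By condensation its transitive collapse is some $L_\gamma$. Let $\alpha=X\cap\omega_1$. Each nonempty element of $X\cap L_{\omega_1}$ is the range of a function on $\omega$ which, by elementarity, may be taken in $X$; since $\omega\subseteq X$, that element is a subset of $X$. So $X\cap L_{\omega_1}$ is transitive, $\alpha$ is an ordinal, and the collapse is the identity on $X\cap L_{\omega_1}$. Moreover $T\cap X=T|\alpha$: a node in $X$ has its length in $X\cap\omega_1=\alpha$; and for $\xi<\alpha$ the countable set $T_\xi$ is definable from $T,\xi\in X$, so $T_\xi\in X$ and $T_\xi\subseteq X$. Hence $T,A,\omega_1$ collapse to $T|\alpha$, $A\cap T|\alpha$, $\alpha$. By elementarity $\alpha$ is a limit ordinal that is uncountable in $L_\gamma$; so $L_\gamma$ contains no surjection $\omega\to\alpha$, and therefore $\gamma<\delta_\alpha$. So $A\cap T|\alpha\in L_\gamma\subseteq L_{\delta_\alpha}$, and by elementarity it is a maximal antichain of $T|\alpha$. By construction every node in $T_\alpha$, and hence every node of length at least $\alpha$, extends a member of $A\cap T|\alpha$.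 A member of $A$ of length at least $\alpha$ would thus properly extend another member of $A$. So $A\subseteq T|\alpha$, which is countable. Since every antichain extends to a maximal one, all antichains of $T$ are countable.

*$T$ is $\omega$-distributive.* Given open dense $D_n$, take maximal antichains $A_n\subseteq D_n$. They are countable, so they are all contained in some $T|\alpha$. A node of length at least $\alpha$ is comparable with, hence extends, a member of each $A_n$, so it lies in $\bigcap_nD_n$. Such nodes are dense, because every node has extensions on all higher levels.

**Step 2: the algebra $\mathbb B$.** This step turns $T$ into a Boolean algebra with enough joins. Let $\mathbb B$ be the direct limit of the algebras $\mathcal P(T_\alpha)$, $\alpha<\omega_1$, under the maps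
$$X\mapsto\{t\in T_\beta:t{\restriction}\alpha\in X\}\qquad(\alpha\le\beta,\ X\subseteq T_\alpha).$$
These maps are injective, since every node has extensions on all higher levels, and they preserve arbitrary unions and complements. So elements of $\mathbb B$ are given by *codes* $(\alpha,X)$ with $X\subseteq T_\alpha$, and a code gives $0$ iff $X=\emptyset$. Countable joins exist: move countably many codes to a common level and take the union; any upper bound, compared on a common higher level, contains it.

For $t\in T_\alpha$ identify $t$ with the element coded by $(\alpha,\{t\})$. If $t$ extends $t'$, then $t\le t'$ in $\mathbb B$, and incompatible nodes give disjoint elements. Conversely, $t\le t'$ in $\mathbb B$ implies that $t$ extends $t'$: they are not incompatible, and if $t$ were a proper initial segment of $t'$, then on the level of $t'$ the element $t$ would consist of all extensions of $t$, of which there are at least two. So $T$ is embedded in $\mathbb B^+=\mathbb B\setminus\{0\}$. It is dense there, because $(\alpha,X)$ with $t\in X$ is above $t$. Three consequences follow.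

- $\mathbb B^+$ is $\omega$-distributive: if $D_n\subseteq\mathbb B^+$ are open dense, the sets $D_n\cap T$ are open dense in $T$, their intersection is dense in $T$, and hence $\bigcap_nD_n$ is dense in $\mathbb B^+$. By the converse part of Lemma 2.1, $\mathbb B^+$ adds no reals.
- $\mathbb B^+$ is ccc (choosing nodes below the members of an antichain gives an antichain of $T$) and atomless (every node has incompatible extensions).
- $\mathbb B^+$ has no dense $\sigma$-closed subset $E$. Otherwise, by atomlessness and density, choose $e_s\in E$ for $s\in2^{<\omega}$ with $e_{s^\frown0},e_{s^\frown1}\le e_s$ incompatible. Lower bounds of $\langle e_{x{\restriction}n}\rangle_n$, for $x\in2^\omega$, form an antichain of size $\mathfrak c$, contradicting ccc.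

**Step 3: extending homomorphisms by one set.** This is the tool for mapping $\mathcal P(\omega)$ onto $\mathbb B$ (Sikorski). *Let $\mathcal A\subseteq\mathcal P(\omega)$ be a subalgebra, $g:\mathcal A\to\mathbb B$ a homomorphism, $x\subseteq\omega$ and $v\in\mathbb B$. Then $g$ extends to the algebra generated by $\mathcal A\cup\{x\}$ with $g(x)=v$ iff $g(a)\le v\le g(a')$ whenever $a\subseteq x\subseteq a'$ with $a,a'\in\mathcal A$; the extension is then unique.* Necessity is clear. The elements of the generated algebra are the sets $(a\cap x)\cup(a'\setminus x)$ with $a,a'\in\mathcal A$, and the value must be $(g(a)\wedge v)\vee(g(a')\wedge\neg v)$; this gives uniqueness. It is well defined. If $(a\cap x)\cup(a'\setminus x)=(c\cap x)\cup(c'\setminus x)$, then $a\mathbin\triangle c$ is disjoint from $x$, so $x\subseteq\omega\setminus(a\mathbin\triangle c)$ and $v\le\neg g(a\mathbin\triangle c)$, whence $g(a)\wedge v=g(c)\wedge v$. Likewise $a'\mathbin\triangle c'\subseteq x$, so $g(a'\mathbin\triangle c')\le v$ and $g(a')\wedge\neg v=g(c')\wedge\neg v$. The formula respects unions and complements, which act on $a$ and $a'$ separately, and it extends $g$ and sends $x$ to $v$.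

**Step 4: an epimorphism $h:\mathcal P(\omega)\to\mathbb B$ vanishing on finite sets.** This step produces the ideal as a kernel. We build an increasing sequence of homomorphisms $h_\xi:\mathcal A_\xi\to\mathbb B$, $\xi<\omega_1$, with $\mathcal A_\xi\subseteq\mathcal P(\omega)$ a countable subalgebra, taking unions at limits. Let $\mathcal A_0$ be the algebra of finite and cofinite sets, with $h_0=0$ on finite and $h_0=1$ on cofinite sets. Both the subsets of $\omega$ and the codes $(\alpha,X)$ are uncountable subsets of $L_{\omega_1}$, so $<_L$ enumerates each in type $\omega_1$. At stage $\xi$ we do two things.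

First, let $x_\xi$ be the $\xi$-th subset of $\omega$. If $x_\xi\notin\mathcal A_\xi$, add it with value $\bigvee\{h_\xi(a):a\in\mathcal A_\xi,\ a\subseteq x_\xi\}$. This is a countable join, so it exists. It is above every $h_\xi(a)$ with $a\subseteq x_\xi$, and it is $\le h_\xi(a')$ whenever $x_\xi\subseteq a'$, since then each such $a$ is contained in $a'$. So Step 3 applies. Call the resulting algebra $\mathcal A'$; if $x_\xi\in\mathcal A_\xi$, let $\mathcal A'=\mathcal A_\xi$.

Second, let $y_\xi$ be the $<_L$-least $y\subseteq\omega$ such that $a\cap y$ and $a\setminus y$ are infinite for all infinite $a\in\mathcal A'$. Such $y$ exists because $\mathcal A'$ is countable: going through a list in which each infinite $a\in\mathcal A'$ occurs infinitely often, put one new element of $a$ into $y$ and keep another one out. Add $y_\xi$ with value the element of $\mathbb B$ given by the $\xi$-th code. Step 3 allows this with any value. If $a\subseteq y_\xi$ with $a\in\mathcal A'$, then $a\setminus y_\xi=\emptyset$, so $a$ is finite and has value $0$. If $y_\xi\subseteq a'\in\mathcal A'$, then $\omega\setminus a'$ does not meet $y_\xi$, so it is finite and $a'$ has value $1$. (Also $y_\xi\notin\mathcal A'$, since $y_\xi$ is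 infinite and $y_\xi\setminus y_\xi$ is not.) Let $\mathcal A_{\xi+1}$ be the algebra generated by $\mathcal A'\cup\{y_\xi\}$, and $h_{\xi+1}$ the resulting homomorphism.

Then $h=\bigcup_\xi h_\xi$ is defined on all of $\mathcal P(\omega)$ by the first action and is onto $\mathbb B$ by the second. Let $\mathcal I=\ker h$. It is an ideal; it contains all finite sets, and it is proper since $h(\omega)=1\ne0$. Moreover $\mathcal P(\omega)/\mathcal I\cong\mathbb B$. By Step 2, $\mathcal P(\omega)/\mathcal I$ adds no reals and has no dense $\sigma$-closed subset.

**Step 5: $\mathcal I$ is $\Delta^1_2$.** This step checks that the recursion is definable. Represent each value $h(x)$, when $x$ enters, by the $<_L$-least of its codes; then $h_\xi$ becomes a countable function, an element of $L_{\omega_1}$. Since $\alpha\mapsto T_\alpha$ is $\Sigma_1$, moving a code to a higher level is a $\Sigma_1$ function; so "$c$ is a code" and "$c,c'$ code the same element", as well as their negations, are $\Sigma_1$. Minimality of a code $c$ quantifies only over $\{c':c'<_Lc\}$. The $\xi$-th subset of $\omega$ and the $\xi$-th code are $\Sigma_1$ in $\xi$: the set of those that are $<_L$-smaller has order type $\xi$. Countable joins, the formula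 in Step 3 and the choice of $y_\xi$ are likewise $\Sigma_1$. So the step of the recursion is $\Sigma_1$, and hence so is $\xi\mapsto h_\xi$ in this representation. Since a code gives $0$ iff its second coordinate is empty,
$$\mathcal I=\{x\subseteq\omega:\exists\xi\,\exists\alpha\ \ h_\xi(x)\text{ has assigned code }(\alpha,\emptyset)\},$$
$$\mathcal P(\omega)\setminus\mathcal I=\{x\subseteq\omega:\exists\xi\,\exists\alpha\,\exists X\ne\emptyset\ \ h_\xi(x)\text{ has assigned code }(\alpha,X)\}.$$
Both sets are $\Sigma_1$ over $L_{\omega_1}=HC$, hence both are $\Sigma^1_2$. So $\mathcal I$ is $\Delta^1_2$.

**Step 6: the two consequences.** If ZFC is consistent, so is ZFC together with $V=L$. In a model of $V=L$ the ideal $\mathcal I$ satisfies (i) but not (v), so Theorem A fails for it. Since $\mathcal P(\omega)/\mathcal I$ is $\omega$-distributive, $\omega_1$-distributivity cannot be replaced by $\omega$-distributivity in the $\mathbf\Delta^1_2$ case of Theorem C. $\square$
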